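\title{The Ext algebra of the unit object in $\mathrm{Ver}_{2^{n+1}}$}

\begin{abstract}
Let $k$ be an algebraically closed field of characteristic $2$. The symmetric tensor category $\mathrm{Ver}_{2^{n+1}}$ is built from the tilting modules for $SL(2,k)$. We prove the conjecture that the Ext algebra of its unit object is $\mathcal E_n(2)$, the part of integer degree of $k[x_1,\dots,x_n]$ for the grading $\deg x_i=(2^i-1)/2^i$. The half of $\mathrm{Ver}_{2^{n+1}}$ that contains the unit is the category of modules in $\mathrm{Ver}_{2^n}$ over the exterior algebra $\Lambda=k\oplus V\oplus ku$ of the natural module. Restriction to $k[u]/u^2$ maps the Ext algebra at one level to a polynomial ring in one variable over the Ext algebra at the level below. A periodic Koszul resolution and the grading of $\Lambda$ show that this map is injective and determine its image.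
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is an algebraically closed field of characteristic $2$, $G=SL(2,k)$, a $G$-module is a finite-dimensional rational representation of $G$, and $V$ is the natural $2$-dimensional module.

\subsection{Tilting modules and the categories $\mathrm{Ver}_{2^n}$}

Put $T_0=k$ and $T_1=V$. For $i\ge2$ the module $T_{i-1}\otimes V$ has a unique indecomposable summand that is not isomorphic to any $T_j$ with $j<i$, and this summand is $T_i$ by definition. A \emph{tilting module} is a finite direct sum of modules $T_i$. Every $V^{\otimes m}$ is tilting and $T_i$ is a summand of $V^{\otimes i}$, so the tilting modules form an additive symmetric monoidal category $\mathcal T$. The module $T_{2^n-1}$ is the Steinberg module, of dimension $2^n$.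

The following \emph{ideal property} is known, and a short proof is given in Corollary~\ref{cor:ideal}: if $j\ge2^n-1$, then $T_i\otimes T_j$ is a direct sum of modules $T_\ell$ with $\ell\ge2^n-1$. Hence the morphisms of $\mathcal T$ that factor through a direct sum of modules $T_j$ with $j\ge 2^n-1$ form a tensor ideal $\mathcal I_n$, and $\overline{\mathcal T}_n=\mathcal T/\mathcal I_n$ is again symmetric monoidal. It has the objects of $\mathcal T$, with morphisms taken modulo $\mathcal I_n$, and every object is isomorphic to a direct sum of $T_i$ with $0\le i\le 2^n-2$.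

The category $\overline{\mathcal T}_n$ is given only as an additive category. To obtain an abelian category one declares the upper half of the surviving $T_i$ to be projective. For $n\ge1$ put
\[
Q_n=\bigoplus_{i=2^{n-1}-1}^{2^n-2}T_i,\qquad A_n=\operatorname{End}_{\overline{\mathcal T}_n}(Q_n)^{\mathrm{op}},\qquad \mathcal C_n=\mathrm{Ver}_{2^n}=\operatorname{mod}(A_n),
\]
and let $F\colon\overline{\mathcal T}_n\to\mathcal C_n$ be the functor $F(X)=\operatorname{Hom}_{\overline{\mathcal T}_n}(Q_n,X)$. The indecomposable projective $A_n$-modules are the $F(T_j)$ with $2^{n-1}-1\le j\le 2^n-2$. The projectives inherit a symmetric tensor product from $\overline{\mathcal T}_n$, with $F(X)\otimes F(Y)=F(X\otimes Y)$ when $X$ and $Y$ are sums of summands of $Q_n$. It is a known theorem that for projective resolutions $P_*\to M$ and $P'_*\to M'$ the complex $P_*\otimes P'_*$ is exact except in degree $0$, and that $M\otimes M'=H_0(P_*\otimes P'_*)$ is well defined, exact, and makes $\mathcal C_n$ a symmetric tensor category with unit object $\mathbf 1=\mathbf 1_n=F(T_0)$.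 We study the graded algebras, with the Yoneda product,
\[
R_n=\operatorname{Ext}^*_{\mathcal C_{n+1}}(\mathbf 1,\mathbf 1)\qquad(n\ge0).
\]
They depend only on the abelian category $\mathcal C_{n+1}$ and its object $\mathbf 1$, and the tensor product of $\mathcal C_{n+1}$ will not be used.

For the category of modules over a finite group the Ext algebra of the unit object is the cohomology ring of the group, so $R_n$ is the cohomology ring of $\mathcal C_{n+1}$. The first cases are easy. We have $Q_1=T_0$ and $A_1=k$, so $\mathcal C_1$ is the category $\mathrm{Vec}$ of finite-dimensional vector spaces and $R_0=k$. Next $Q_2=T_1\oplus T_2$; we shall see that $A_2=k\times k[u]/u^2$ and that $\mathbf 1$ is the simple module of the second factor. So $R_1=k[x]$ with $\deg x=1$, as for the group of order $2$.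

\subsection{The rings $\mathcal E_n(2)$ and the main theorem}

Grade $k[x_1,\dots,x_n]$ by $\mathbb Z[\frac12]$ with $\deg x_i=\frac{2^i-1}{2^i}$, so that $\deg x_1=\frac12$, $\deg x_2=\frac34$, $\deg x_3=\frac78$. Let $\mathcal E_n(2)$ be the subalgebra spanned by the elements of integer degree, graded by degree. Thus $\mathcal E_1(2)=k[x_1^2]$ with $\deg x_1^2=1$, which agrees with $R_1$, and $\mathcal E_2(2)$ is generated by $x_1^2$, $x_1x_2^2$, $x_2^4$ in degrees $1,2,3$, subject to the one relation $x_1^2\cdot x_2^4=(x_1x_2^2)^2$. It is known that $\mathcal E_n(2)$ is a Gorenstein integral domain with homogeneous system of parameters $x_1^2,x_2^4,\dots,x_n^{2^n}$.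

The problem, posed in \cite{exotic}, is to prove or disprove the conjecture that
\[
\operatorname{Ext}^*_{\mathrm{Ver}_{2^{n+1}}}(\mathbf 1,\mathbf 1)\cong\mathcal E_n(2)
\]
as graded $k$-algebras for all $n\ge1$. We prove it. For $b\in\mathbb Z_{\ge0}^n$ write $t^b=t_1^{b_1}\cdots t_n^{b_n}$, and similarly $x^a$.

\begin{theorem}\label{thm:main}
For every $n\ge1$ we have $\operatorname{Ext}^*_{\mathrm{Ver}_{2^{n+1}}}(\mathbf 1,\mathbf 1)\cong\mathcal E_n(2)$ as graded $k$-algebras. More precisely, there is an injective graded algebra map $R_n\to k[t_1,\dots,t_n]$, with $\deg t_i=1$ for all $i$, whose image is spanned by the monomials $t^b$ with $b_{i+1}\le2b_i$ for $1\le i<n$. This monoid algebra is identified with $\mathcal E_n(2)$ by $t^b\leftrightarrow x^a$, where $a_i=2b_i-b_{i+1}$ for $i<n$ and $a_n=2b_n$.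
\end{theorem}

\subsection{Outline of the proof}

The category $\mathcal T$ acts on $\mathcal C_n$, so an algebra in $\mathcal T$ has modules in $\mathcal C_n$. The Frobenius twist relates consecutive levels: $\mathcal C_{n+1}$ is the direct sum of a copy of $\mathcal C_n$ and of the category of modules in $\mathcal C_n$ over the exterior algebra $\Lambda=k\oplus V\oplus ku$ of $V$, and $\mathbf 1_{n+1}$ is the trivial $\Lambda$-module $\mathbf 1_n$ (Sections~\ref{sec:lambda} and~\ref{sec:tower}). If $V$ acted by zero on $\mathcal C_n$, as it does for $n=1$, then $\Lambda$ could be replaced by $D=k[u]/u^2$, and we would get $R_n=R_{n-1}[x]$ with $\deg x=1$. A first guess for $R_n$ is therefore $k[t_1,\dots,t_n]$, the cohomology ring of an elementary abelian $2$-group of rank $n$. In general there is only a restriction map $\rho\colon R_n\to R_{n-1}[x]$ (Section~\ref{sec:weights}), and the theorem says that $\rho$ is injective and that the presence of $V$ cuts its image down by one inequality.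

The grading of $\Lambda$ gives $R_n$ a second grading, the weight. A Koszul resolution of $\mathbf 1$ by modules $\Lambda\otimes K_i$, periodic of length $2^n-1$, expresses the part of $R_n$ of weight $w$ through $\operatorname{Ext}_{\mathcal C_n}(K_w,\mathbf 1)$. The induction closes because $K_{2j}$ is the $j$th syzygy in the Koszul resolution one level down (Sections~\ref{sec:koszul} and~\ref{sec:restriction}). Section~\ref{sec:ver8} carries this out by hand for $\mathrm{Ver}_8$. We begin, in Section~\ref{sec:monoid}, by putting $\mathcal E_n(2)$ into the recursive form that the proof produces.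

\subsection{Conventions on Ext}

All abelian categories below have enough projectives. The Yoneda product is written as composition: $fg\in\operatorname{Ext}^{i+j}(X,Z)$ for $g\in\operatorname{Ext}^i(X,Y)$ and $f\in\operatorname{Ext}^j(Y,Z)$. We put $\operatorname{Ext}^m=0$ for $m<0$. A short exact sequence $0\to Z\to Y\to X\to0$ has a class $\delta\in\operatorname{Ext}^1(X,Z)$, and the connecting map $\operatorname{Ext}^m(Z,M)\to\operatorname{Ext}^{m+1}(X,M)$ is $f\mapsto f\delta$. Signs play no role in characteristic $2$. An exact functor induces maps on Ext that respect products and classes of short exact sequences.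

\section{The ring $\mathcal E_n(2)$ as a monoid algebra}\label{sec:monoid}

Since $\deg x^a=\sum_ia_i-\sum_ia_i/2^i$, the monomial $x^a$ lies in $\mathcal E_n(2)$ if and only if $\sum_ia_i/2^i\in\mathbb Z$. Add these fractions starting from the smallest denominator. The sum is an integer exactly when $a_n=2b_n$ is even, then $a_{n-1}+b_n=2b_{n-1}$ is even, and so on. The carries $b_i$ are the coordinates of Theorem~\ref{thm:main}. Let
\[
B_n=\{b\in\mathbb Z_{\ge0}^n:\ b_{i+1}\le2b_i\ \text{ for }1\le i<n\},
\]
a submonoid of $\mathbb Z_{\ge0}^n$, and let $k[B_n]\subset k[t_1,\dots,t_n]$ be the span of the $t^b$ with $b\in B_n$, graded by $\deg t_i=1$.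

\begin{lemma}\label{lem:monoid}
Put $b_{n+1}=0$. The assignment $t^b\mapsto x^a$ with $a_i=2b_i-b_{i+1}$ $(1\le i\le n)$ defines an isomorphism of graded algebras $k[B_n]\to\mathcal E_n(2)$.
\end{lemma}

\begin{proof}
The map $b\mapsto a$ is additive and sends $B_n$ into $\mathbb Z_{\ge0}^n$, so it defines an algebra map to $k[x_1,\dots,x_n]$. We have
\[
\sum_i\frac{a_i}{2^i}=\sum_i\Bigl(\frac{b_i}{2^{i-1}}-\frac{b_{i+1}}{2^i}\Bigr)=b_1,\qquad
\deg x^a=\Bigl(2\sum_ib_i-\sum_{i\ge2}b_i\Bigr)-b_1=\sum_ib_i .
\]
So monomials go to monomials of $\mathcal E_n(2)$ of the same degree. The map is injective on monomials because $b_n,b_{n-1},\dots$ are recovered in turn from $a_n,a_{n-1},\dots$. Conversely, let $a\in\mathbb Z_{\ge0}^n$ with $\sum_ia_i/2^i\in\mathbb Z$, and put $b_i=\sum_{l\ge i}a_l2^{i-1-l}\ge0$ for $1\le i\le n+1$. Then $b_{n+1}=0$ and $2b_i-b_{i+1}=a_i\ge0$. Moreover $b_1=\sum_la_l/2^l$ is an integer, and $b_{i+1}=2b_i-a_i$ is an integer by induction on $i$. So $b\in B_n$ and $b\mapsto a$.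
\end{proof}

Call $2b_n$ the \emph{weight} of $t^b\in k[B_n]$; it is the exponent $a_n$ of $x_n$. Let $k[B_n]_w$ be the span of the monomials of weight $w$. For $n\ge2$, a vector $b$ with $b_n=j$ lies in $B_n$ if and only if $(b_1,\dots,b_{n-1})$ lies in $B_{n-1}$ and $2b_{n-1}\ge j$. That is,
\begin{equation}\label{eq:recursion}
k[B_n]_{2j}=\Bigl(\bigoplus_{w\ge j}k[B_{n-1}]_w\Bigr)t_n^{\,j}\qquad(j\ge0).
\end{equation}
The rest of the paper defines a weight on $R_n$ and proves the same recursion for it.

\section{The exterior algebra of $V$ and the Frobenius twist}\label{sec:lambda}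

\subsection{Standard facts}

A linear map between $G$-modules is a $G$-map if and only if it commutes with the group $G(k)$ of points. Let $\mathrm{Fr}\colon G\to G$ be the homomorphism that squares the matrix entries, and let $X^{(1)}$ be the vector space $X$ with $g$ acting as $\mathrm{Fr}(g)$. Since $\mathrm{Fr}$ is bijective on $G(k)$, the modules $X$ and $X^{(1)}$ have the same invariants. The weights of a module, that is, the characters of the diagonal torus that occur in it, are integers; $V$ has weights $\pm1$, the twist doubles weights, and $G$-maps preserve weight spaces.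

Every $G$-module is a module over the Lie algebra $\mathfrak g=\mathfrak{sl}_2(k)$. Here $\mathfrak g$ acts on tensor products by the Leibniz rule, it acts by zero on $X^{(1)}$, $G$-maps commute with it, and conjugation by $g\in G(k)$ carries the operator of $z\in\mathfrak g$ to the operator of $gzg^{-1}$. Hence $\operatorname{Hom}_{\mathfrak g}(M,M')$ is a $G$-submodule of $\operatorname{Hom}_k(M,M')$ whose invariants are $\operatorname{Hom}_G(M,M')$.

Let $v_1,v_2$ be the standard basis of $V$, and let $e,f,h$ be the standard basis of $\mathfrak g$: $ev_2=v_1$, $fv_1=v_2$, $ev_1=fv_2=0$, and $h=[e,f]$ is the identity matrix in characteristic $2$. On $V^{\otimes m}$ the operator $h$ is the scalar $m$, and $e^2=f^2=0$ because the cross terms in the square of a Leibniz sum come in pairs. The algebra with generators $e,f$ and relations $e^2=f^2=0$, $ef+fe=1$ is spanned by $e,f,ef,fe$, which act on $V$ as the four matrix units; so it is $M_2(k)$. Therefore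
\begin{equation}\label{eq:matrix}
\operatorname{End}_{\mathfrak g}(V)=k,\quad\text{and evaluation }V\otimes\operatorname{Hom}_{\mathfrak g}(V,V^{\otimes3})\to V^{\otimes 3}\text{ is an isomorphism.}
\end{equation}

Let $\beta\colon V\otimes V\to k$ be the symplectic form, with $\beta(v_1,v_2)=\beta(v_2,v_1)=1$ and $\beta(v_i,v_i)=0$, and let $\gamma\colon k\to V\otimes V$ be given by $\gamma(1)=\sum_ia_i\otimes b_i=v_1\otimes v_2+v_2\otimes v_1$. Both are $G$-maps, since $\det g=1$. Evaluating on $v_1$ and $v_2$ gives the \emph{zigzag identities}, and $\beta\gamma=2$: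
\begin{equation}\label{eq:zigzag}
(\beta\otimes1)(1\otimes\gamma)=1_V=(1\otimes\beta)(\gamma\otimes1),\qquad\beta\gamma=0 .
\end{equation}

\subsection{The algebra $\Lambda$}

Put $W=V\otimes V$. Let $\Lambda=k1\oplus V\oplus ku$ be the $G$-module on which $1$ and $u$ are invariant, with the multiplication
\[
v\cdot w=\beta(v,w)u\quad(v,w\in V),\qquad uV=Vu=u^2=0 .
\]
This is the exterior algebra of $V$; it is commutative, and it is graded with $1,V,u$ in \emph{weights} $0,1,2$. (From Section~\ref{sec:weights} on, ``weight'' refers to this grading only.) As an object of $\mathcal T$ it is $T_0\oplus T_1\oplus T_0$. Let $\varepsilon,\tau\colon\Lambda\to k$ be the coefficients of $1$ and of $u$, and let $D=k1\oplus ku\subset\Lambda$.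

\begin{lemma}\label{lem:lambda}
The linear map $1\mapsto1_W$, $v_1\mapsto e$, $v_2\mapsto f$, $u\mapsto\gamma\beta$ is a $G$-equivariant algebra isomorphism $\Lambda^{(1)}\to\operatorname{End}_{\mathfrak g}(W)$. Moreover $\operatorname{Hom}_{\mathfrak g}(W,k)=k\beta$, and $\beta\circ\lambda=\varepsilon(\lambda)\beta$ for $\lambda\in\Lambda$.
\end{lemma}

\begin{proof}
On $W$ we have $h=0$, so $\mathfrak g$ acts through the commutative algebra $B=k[e,f]/(e^2,f^2)$. With $v_{ij}=v_i\otimes v_j$,
\[
ev_{12}=v_{11},\qquad fv_{12}=v_{22},\qquad efv_{12}=ev_{22}=v_{12}+v_{21}.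
\]
So $W$ is a free $B$-module with generator $v_{12}$. Hence $\operatorname{End}_{\mathfrak g}(W)=B$, and $\operatorname{Hom}_{\mathfrak g}(W,k)$ is one-dimensional, spanned by $\beta$. The $B$-linear maps $ef$ and $\gamma\beta$ agree on $v_{12}$, so they are equal, and the given map is an algebra isomorphism $\Lambda\to B$. For $g=\bigl(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\bigr)$, matrix multiplication gives $geg^{-1}=a^2e+c^2f+ac\,h$ and $gfg^{-1}=b^2e+d^2f+bd\,h$. As $h=0$ on $W$, the operators $e,f$ transform like $v_1,v_2\in V^{(1)}$, while $1_W$ and $\gamma\beta$ are invariant. Finally $\beta e=\beta f=0$ because $\beta$ is $\mathfrak g$-linear, and so $\beta ef=0$.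
\end{proof}

The characteristic is essential here. If $2\ne0$ in $k$, then $\beta\gamma=2$ is invertible, $k$ is a summand of $V\otimes V$, and $\gamma\beta$ is not nilpotent.

From now on $\lambda\in\Lambda$ also denotes the corresponding operator on $W$. A linear map $\varphi\colon X\to\Lambda\otimes Y$ can be written $x\mapsto\sum_i\lambda_i\otimes h_i(x)$ with $h_i\in\operatorname{Hom}_k(X,Y)$. It has a $\Lambda$-linear extension $\widetilde\varphi\colon\Lambda\otimes X\to\Lambda\otimes Y$, and it defines
\[
\widehat\varphi\colon W\otimes X^{(1)}\to W\otimes Y^{(1)},\qquad w\otimes x\mapsto\sum_i\lambda_i(w)\otimes h_i(x).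
\]

\begin{lemma}\label{lem:homs}
Let $X,Y,Z$ be $G$-modules.
\begin{enumerate}
\item[(a)] The map $h\mapsto1_V\otimes h$ is a bijection $\operatorname{Hom}_G(X,Y)\to\operatorname{Hom}_G(V\otimes X^{(1)},V\otimes Y^{(1)})$.
\item[(b)] The map $\varphi\mapsto\widehat\varphi$ is a bijection $\operatorname{Hom}_G(X,\Lambda\otimes Y)\to\operatorname{Hom}_G(W\otimes X^{(1)},W\otimes Y^{(1)})$, and $\widehat\psi\,\widehat\varphi=\widehat{\chi}$ with $\chi=\widetilde\psi\varphi$ for $\psi\colon Y\to\Lambda\otimes Z$.
\item[(c)] The map $h\mapsto\beta\otimes h$ is a bijection $\operatorname{Hom}_G(X,k)\to\operatorname{Hom}_G(W\otimes X^{(1)},k)$, and $(\beta\otimes g)\widehat\varphi=\beta\otimes g(\varepsilon\otimes1)\varphi$ for $\varphi\colon X\to\Lambda\otimes Y$ and $g\colon Y\to k$.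
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\mathfrak g$ acts by zero on twists,
\[
\operatorname{Hom}_{\mathfrak g}(M\otimes X^{(1)},M'\otimes Y^{(1)})=\operatorname{Hom}_{\mathfrak g}(M,M')\otimes\operatorname{Hom}_k(X,Y)^{(1)}
\]
as $G$-modules. In the three cases $\operatorname{Hom}_{\mathfrak g}(M,M')$ is $k$, $\Lambda^{(1)}$, $k\beta$ by \eqref{eq:matrix} and Lemma~\ref{lem:lambda}. So the right side is the twist of $\operatorname{Hom}_k(X,Y)$, of $\Lambda\otimes\operatorname{Hom}_k(X,Y)=\operatorname{Hom}_k(X,\Lambda\otimes Y)$, of $\operatorname{Hom}_k(X,k)$, and taking invariants gives the bijections. If $\varphi=\sum_i\lambda_i\otimes h_i$ and $\psi=\sum_j\lambda'_j\otimes h'_j$, then $\widehat\psi\,\widehat\varphi$ is given by $\sum\lambda'_j\lambda_i\otimes h'_jh_i$, and $\widetilde\psi\varphi=\sum\lambda_i\lambda'_j\otimes h'_jh_i$; these agree because $\Lambda$ is commutative. The formula in (c) follows from $\beta\lambda_i=\varepsilon(\lambda_i)\beta$.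
\end{proof}

The next lemma describes $V^{\otimes3}$ and the map $\beta\otimes1_V$ on it.

\begin{lemma}\label{lem:mu}
The map $\mu\colon V\otimes\Lambda^{(1)}\to V\otimes W$, $\mu(v\otimes\lambda)=\sum_ia_i\otimes\lambda(b_i\otimes v)$, is an isomorphism of $G$-modules, and $(\beta\otimes1_V)\mu=1_V\otimes\tau$.
\end{lemma}

\begin{proof}
By \eqref{eq:zigzag} the $G$-map $\operatorname{End}_{\mathfrak g}(W)\to\operatorname{Hom}_{\mathfrak g}(V,V\otimes W)$, $\lambda\mapsto(1_V\otimes\lambda)(\gamma\otimes1_V)$, has the inverse $\psi\mapsto(\beta\otimes1_W)(1_V\otimes\psi)$. Under it the evaluation isomorphism of \eqref{eq:matrix} becomes $\mu$. By Lemma~\ref{lem:homs}(a), $(\beta\otimes1)\mu=1_V\otimes g$ for some $G$-map $g\colon\Lambda\to k$. We have $g(V)=0$, since $V$ does not have the weight $0$, and $g(1)v=\sum_i\beta(a_i,b_i)v=2v=0$. From $u(b_i\otimes v)=\beta(b_i,v)\sum_la_l\otimes b_l$ and the two zigzag identities,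
\[
g(u)v=\sum_i\beta(b_i,v)\sum_l\beta(a_i,a_l)b_l=\sum_i\beta(b_i,v)a_i=v .
\]
So $g=\tau$.
\end{proof}

\subsection{The tensor product formula}

The module $T_{i-1}\otimes V$ is the sum of $T_i$ and of modules $T_j$ with $j<i$, so by induction $T_i$ has highest weight $i$. By the Krull--Schmidt theorem, an indecomposable summand of some $V^{\otimes m}$ with highest weight $i$ is isomorphic to $T_i$. As $\beta$ gives $V^*\cong V$, it follows that $T_i^*\cong T_i$. All weights of $T_i$ are congruent to $i$ modulo $2$, so there are no nonzero maps between $T_i$ and $T_j$ for $i\not\equiv j\pmod2$; we refer to this as \emph{parity}.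

\begin{proposition}\label{prop:tensor}
For $a\ge0$ we have $T_{2a+1}\cong V\otimes T_a^{(1)}$ and $T_{2a+2}\cong W\otimes T_a^{(1)}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:mu}, $V\otimes V^{(1)}$ is a summand of $V^{\otimes3}$. Hence $V\otimes(V^{\otimes(a+1)})^{(1)}$ is a summand of $V^{\otimes2}\otimes V\otimes(V^{\otimes a})^{(1)}$, and by induction $V\otimes(V^{\otimes a})^{(1)}$ is a summand of $V^{\otimes(2a+1)}$. So $V\otimes T_a^{(1)}$ and $W\otimes T_a^{(1)}$ are summands of tensor powers of $V$, with highest weights $2a+1$ and $2a+2$. It remains to see that they are indecomposable. By Lemma~\ref{lem:homs}(a) the endomorphism ring of the first is the local ring $\operatorname{End}_G(T_a)$. By Lemma~\ref{lem:homs}(b) and $\operatorname{Hom}_G(T_a,V\otimes T_a)=0$, which holds by parity, that of the second is $\operatorname{End}_G(T_a)\otimes k[u]/u^2$, which is local because $u$ is central and nilpotent.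
\end{proof}

Let $\mathcal T_{\ge m}$ be the class of direct sums of modules $T_j$ with $j\ge m$. For $n\ge0$, the integers $j\ge2^{n+1}-1$ are exactly the $2a+1$ and $2a+2$ with $a\ge2^n-1$. So:
\begin{equation}\label{eq:levels}
\text{the modules in $\mathcal T_{\ge2^{n+1}-1}$ are the $(V\otimes Z_1^{(1)})\oplus(W\otimes Z_2^{(1)})$ with $Z_1,Z_2\in\mathcal T_{\ge2^n-1}$.}
\end{equation}

\begin{corollary}\label{cor:ideal}
If $n\ge0$, $X\in\mathcal T$ and $Z\in\mathcal T_{\ge2^n-1}$, then $X\otimes Z\in\mathcal T_{\ge2^n-1}$.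
\end{corollary}

\begin{proof}
Each $T_i$ is a summand of $V^{\otimes i}$, so it suffices to treat $X=V$. For $n=0$ there is nothing to prove. Assume the statement for $n$ and let $Z\in\mathcal T_{\ge2^n-1}$. Then $V\otimes(V\otimes Z^{(1)})=W\otimes Z^{(1)}$, and $V\otimes(W\otimes Z^{(1)})\cong V\otimes(\Lambda\otimes Z)^{(1)}$ by Lemma~\ref{lem:mu}, with $\Lambda\otimes Z\in\mathcal T_{\ge2^n-1}$. By \eqref{eq:levels} this is the statement for $n+1$.
\end{proof}

\section{The category $\mathcal C_{n+1}$ in terms of $\mathcal C_n$}\label{sec:tower}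

Lemma~\ref{lem:homs} describes the maps between the projectives of $\mathcal C_{n+1}$ by maps between the projectives of $\mathcal C_n$. To pass from projectives to all objects we view modules as functors on projectives.

\subsection{Modules as functors}

Let $n\ge1$, and let $\mathcal P_n$ be the full subcategory of $\overline{\mathcal T}_n$ whose objects are the modules in $\mathcal T_{\ge2^{n-1}-1}$. Each of them is isomorphic in $\overline{\mathcal T}_n$ to a direct sum of summands of $Q_n$. Evaluation at $Q_n$ identifies $\mathcal C_n$ with the category of contravariant $k$-linear functors $\mathcal P_n\to\mathrm{Vec}$, and $F(X)$ with the restriction of $\operatorname{Hom}_{\overline{\mathcal T}_n}(-,X)$. We write $P$ for $F(P)$ when $P\in\mathcal P_n$. These are the projectives of $\mathcal C_n$, and $M(P)=\operatorname{Hom}_{\mathcal C_n}(P,M)$ by the Yoneda lemma. We use two standard facts.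

\begin{enumerate}
\item[(M)] Let $\mathcal A$ be a $k$-linear abelian category with finite-dimensional Hom spaces, and let $\mathcal Q$ be a full additive subcategory of projective objects. Suppose that every object of $\mathcal A$ is a quotient of an object of $\mathcal Q$, and that every object of $\mathcal Q$ is a summand of some $Q^m$ for one fixed $Q\in\mathcal Q$. Then $M\mapsto\operatorname{Hom}(-,M)|_{\mathcal Q}$ is an equivalence from $\mathcal A$ to the contravariant $k$-linear functors $\mathcal Q\to\mathrm{Vec}$; both categories are equivalent to $\operatorname{mod}(\operatorname{End}(Q)^{\mathrm{op}})$.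
\item[(E)] Let $\Phi,\Psi$ be right exact $k$-linear functors from $\mathcal C_n$ to an abelian category. Every natural transformation $\Phi|_{\mathcal P_n}\to\Psi|_{\mathcal P_n}$ extends uniquely to $\Phi\to\Psi$, and an isomorphism extends to an isomorphism. (Apply $\Phi$ and $\Psi$ to a presentation $P_1\to P_0\to M\to0$.)
\end{enumerate}

\subsection{The action of $\overline{\mathcal T}_n$ and modules over $\Lambda$}

For $X\in\overline{\mathcal T}_n$ and $M\in\mathcal C_n$ define $X\otimes M\in\mathcal C_n$ by
\[
(X\otimes M)(P)=M(X^*\otimes P).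
\]
This makes sense because $X^*\otimes P\in\mathcal P_n$ by Corollary~\ref{cor:ideal} at level $n-1$. A morphism $g\colon X\to Y$ acts by $M(g^*\otimes P)$, which depends only on the class of $g$ modulo $\mathcal I_n$ since $T_j^*\cong T_j$. The isomorphisms $(X\otimes Y)^*\cong Y^*\otimes X^*$ give coherent isomorphisms $X\otimes(Y\otimes M)\cong(X\otimes Y)\otimes M$, and $k\otimes M=M$. So $\overline{\mathcal T}_n$ acts monoidally on $\mathcal C_n$. The functor $X\otimes-$ is exact, because exactness of a sequence of functors is tested on each $P$. The evaluation and coevaluation of $X$ and their zigzag identities pass to $\overline{\mathcal T}_n$, so that $\operatorname{Hom}_{\overline{\mathcal T}_n}(X^*\otimes P,P')=\operatorname{Hom}_{\overline{\mathcal T}_n}(P,X\otimes P')$. Thus on $\mathcal P_n$ the action is the tensor product of $\overline{\mathcal T}_n$, on objects and morphisms, and $X\otimes-$ preserves projectives. We write $\beta_M\colon V\otimes V\otimes M\to M$ and $\gamma_M\colon M\to V\otimes V\otimes M$ for the maps induced by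 $\beta$ and $\gamma$.

A \emph{$\Lambda$-module in $\mathcal C_n$} is an object $M$ with an associative unital action map $\Lambda\otimes M\to M$. Such a map consists of $a\colon V\otimes M\to M$ and $u_M\colon M\to M$ with
\begin{equation}\label{eq:module}
a(V\otimes a)=u_M\beta_M,\qquad u_Ma=0=a(V\otimes u_M),\qquad u_M^2=0 .
\end{equation}
Since $\Lambda\otimes-$ is exact, these modules form an abelian category $\Lambda\text{-}\mathrm{mod}(\mathcal C_n)$ in which kernels and cokernels are computed in $\mathcal C_n$. The forgetful functor $U$ to $\mathcal C_n$ is exact, and the free module functor $\Lambda\otimes-$ is an exact left adjoint of $U$, with the action map as counit. For $P\in\mathcal P_n$ the module $\Lambda\otimes P$ is projective, since $\operatorname{Hom}_\Lambda(\Lambda\otimes P,M)=\operatorname{Hom}_{\mathcal C_n}(P,UM)$, and an epimorphism $P\to UM$ extends to an epimorphism $\Lambda\otimes P\to M$. So (M) applies with $\mathcal Q=\{\Lambda\otimes P\}$ and $Q=\Lambda\otimes Q_n$. \emph{Inflation} along $\varepsilon$ is the exact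 functor $\operatorname{infl}\colon\mathcal C_n\to\Lambda\text{-}\mathrm{mod}(\mathcal C_n)$ that equips $M$ with $a=0$ and $u_M=0$; we often write $M$ for $\operatorname{infl}(M)$. All of this applies to $D$ in place of $\Lambda$.

\subsection{The two halves of $\mathcal C_{n+1}$}

By parity, $\mathcal P_{n+1}$ is the direct sum of the subcategories generated by the $T_j$ with $j$ even and with $j$ odd. Accordingly $\mathcal C_{n+1}=\mathcal C_{n+1}^{\mathrm{ev}}\oplus\mathcal C_{n+1}^{\mathrm{odd}}$, and there is no Hom and no Ext between the two halves.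

\begin{proposition}\label{prop:halves}
Let $n\ge1$. There are equivalences $\mathcal C_{n+1}^{\mathrm{odd}}\simeq\mathcal C_n$ and $\mathcal C_{n+1}^{\mathrm{ev}}\simeq\Lambda\text{-}\mathrm{mod}(\mathcal C_n)$ under which $V\otimes X^{(1)}\leftrightarrow X$ and $W\otimes X^{(1)}\leftrightarrow\Lambda\otimes X$ for $X\in\mathcal P_n$, with $1_V\otimes h\leftrightarrow h$ and $\widehat\varphi\leftrightarrow\widetilde\varphi$ on morphisms. The object $\mathbf 1_{n+1}$ lies in $\mathcal C_{n+1}^{\mathrm{ev}}$ and corresponds to $\operatorname{infl}(\mathbf 1_n)$.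
\end{proposition}

\begin{proof}
By \eqref{eq:levels} at level $n-1$, the odd and even objects of $\mathcal P_{n+1}$ are the $V\otimes X^{(1)}$ and the $W\otimes X^{(1)}$ with $X\in\mathcal P_n$. By (M) it suffices to match the morphisms, and the point is to match the ideals.

Let $\varphi\colon X\to\Lambda\otimes Y$ be a $G$-map with $\widehat\varphi\in\mathcal I_{n+1}$. By parity and \eqref{eq:levels}, $\widehat\varphi$ factors through some $W\otimes Z^{(1)}$ with $Z\in\mathcal T_{\ge2^n-1}$. By Lemma~\ref{lem:homs}(b), $\varphi$ is a composite $X\to\Lambda\otimes Z\to\Lambda\otimes Y$, which lies in $\mathcal I_n$ by Corollary~\ref{cor:ideal}. Conversely, if $\varphi=\psi g$ with $g\colon X\to Z$, $\psi\colon Z\to\Lambda\otimes Y$ and $Z\in\mathcal T_{\ge2^n-1}$, then $\widehat\varphi=\widehat\psi\,(1_W\otimes g)$ factors through $W\otimes Z^{(1)}$ and lies in $\mathcal I_{n+1}$. Hence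
\[
\operatorname{Hom}_{\overline{\mathcal T}_{n+1}}(W\otimes X^{(1)},W\otimes Y^{(1)})=\operatorname{Hom}_{\overline{\mathcal T}_n}(X,\Lambda\otimes Y)=\operatorname{Hom}_\Lambda(\Lambda\otimes X,\Lambda\otimes Y),
\]
and composition is respected by Lemma~\ref{lem:homs}(b). In the odd case, $1_V\otimes h$ lies in $\mathcal I_{n+1}$ if and only if it factors through some $V\otimes Z^{(1)}$ with $Z\in\mathcal T_{\ge2^n-1}$, and by Lemma~\ref{lem:homs}(a) this holds if and only if $h$ factors through such a $Z$.

The functor $\mathbf 1_{n+1}$ vanishes on odd objects by parity. If $\beta\otimes h\colon W\otimes X^{(1)}\to k$ lies in $\mathcal I_{n+1}$, it equals $(\beta\otimes g)\widehat\varphi$ with $\varphi\colon X\to\Lambda\otimes Z$, $g\colon Z\to k$ and $Z\in\mathcal T_{\ge 2^n-1}$, and $h=g(\varepsilon\otimes1)\varphi$ factors through $Z$ by Lemma~\ref{lem:homs}(c). Conversely $h=gh'$ with $h'\colon X\to Z$ gives $\beta\otimes h=(\beta\otimes g)(1_W\otimes h')$. So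
\[
\mathbf 1_{n+1}(W\otimes X^{(1)})=\operatorname{Hom}_{\overline{\mathcal T}_n}(X,T_0)=\operatorname{Hom}_{\mathcal C_n}(X,\mathbf 1_n)=\operatorname{Hom}_\Lambda(\Lambda\otimes X,\operatorname{infl}\mathbf 1_n).
\]
This is natural in $\Lambda\otimes X$. Indeed, the $\Lambda$-linear extension of $g\colon Y\to\mathbf 1_n$ is $g(\varepsilon\otimes1)$, and its composite with $\widetilde\varphi$ restricts on $X$ to $g(\varepsilon\otimes1)\varphi$, which is the formula of Lemma~\ref{lem:homs}(c).
\end{proof}

In particular $R_n=\operatorname{Ext}^*_{\Lambda\text{-}\mathrm{mod}(\mathcal C_n)}(\mathbf 1,\mathbf 1)$ for $n\ge1$. On $\mathcal C_1=\mathrm{Vec}$ the object $V$ acts by zero, because $V$ is zero in $\overline{\mathcal T}_1$. So $\Lambda$-modules in $\mathcal C_1$ are $D$-modules, $\mathcal C_2^{\mathrm{odd}}=\mathrm{Vec}$ and $\mathcal C_2^{\mathrm{ev}}=\operatorname{mod}(k[u]/u^2)$, as announced in the introduction.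

To iterate Proposition~\ref{prop:halves} we must understand $\Lambda$-modules in $\mathcal C_{n+1}$. By \eqref{eq:module} this requires the functor $V\otimes-$ and the transformation $\beta$ on $\mathcal C_{n+1}$, expressed in terms of $\mathcal C_n$.

\begin{lemma}\label{lem:V}
Let $n\ge1$ and consider the action of $V$ on $\mathcal C_{n+1}$. There are identifications, natural in $N\in\mathcal C_{n+1}^{\mathrm{odd}}=\mathcal C_n$ and $M\in\mathcal C_{n+1}^{\mathrm{ev}}=\Lambda\text{-}\mathrm{mod}(\mathcal C_n)$, such that
\begin{enumerate}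
\item[(a)] $V\otimes N=\Lambda\otimes N$ is the free module, and $V\otimes M=UM$;
\item[(b)] $\beta_M\colon V\otimes V\otimes M=\Lambda\otimes UM\to M$ is the action map;
\item[(c)] $\beta_N\colon V\otimes V\otimes N=U(\Lambda\otimes N)\to N$ is $\tau\otimes1$.
\end{enumerate}
\end{lemma}

\begin{proof}
The functor $V\otimes-$ exchanges the two halves; let $L\colon\mathcal C_{n+1}^{\mathrm{odd}}\to\mathcal C_{n+1}^{\mathrm{ev}}$ and $R\colon\mathcal C_{n+1}^{\mathrm{ev}}\to\mathcal C_{n+1}^{\mathrm{odd}}$ be its restrictions. On projectives $L(V\otimes X^{(1)})=W\otimes X^{(1)}\leftrightarrow\Lambda\otimes X$ and $L(1_V\otimes h)=1_W\otimes h\leftrightarrow1_\Lambda\otimes h$. So $L=\Lambda\otimes-$ by (E). By \eqref{eq:zigzag}, $R$ is right adjoint to $L$ with unit $\gamma$ and counit $\beta$, and $U$ is also right adjoint to $L$. The bijections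
\begin{equation}\label{eq:theta}
\operatorname{Hom}(N,UM)\cong\operatorname{Hom}(LN,M)\cong\operatorname{Hom}(N,RM),
\end{equation}
natural in $N$ and $M$, are induced by a natural isomorphism $\theta_M\colon UM\to RM$, namely the image of the identity for $N=UM$. This gives (a). The second bijection is $\psi\mapsto R(\psi)\gamma_N$, with inverse $\chi\mapsto\beta_ML(\chi)$. The image of $1_{UM}$ in the middle term is the action map, so the action map equals $\beta_ML(\theta_M)$. This is (b).

For (c) we must show $\beta_N\theta_{LN}=\tau\otimes1$, and by (E) we may take $N=X\in\mathcal P_n$. Put $Y=\Lambda\otimes X\in\mathcal P_n$ and $M=LX$, so that $UM=Y$. The image of $1_Y$ in the middle term of \eqref{eq:theta} is $\psi=\widehat{1_Y}\colon W\otimes Y^{(1)}\to W\otimes X^{(1)}$, $w\otimes\lambda\otimes x\mapsto\lambda(w)\otimes x$. Hence $\theta_M=(1_V\otimes\psi)(\gamma\otimes1)$ sends $v\otimes\lambda\otimes x$ to $\sum_ia_i\otimes\lambda(b_i\otimes v)\otimes x$, that is, $\theta_M=\mu\otimes1_X$. By Lemma~\ref{lem:mu}, $\beta_N\theta_M=1_V\otimes\tau\otimes1_X$,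 which corresponds to $\tau\otimes1_X$.
\end{proof}

\section{Weights, and restriction to $k[u]/u^2$}\label{sec:weights}

Fix $n\ge1$ and let $\Gamma$ be $\Lambda$ or $D$.

\subsection{Graded modules}

A \emph{graded $\Gamma$-module in $\mathcal C_n$} is a $\Gamma$-module $Y=\bigoplus_{i\in\mathbb Z}Y_i$ with finitely many nonzero components $Y_i\in\mathcal C_n$, such that $V$ raises the weight $i$ by $1$ and $u$ raises it by $2$. Morphisms preserve weights. The shift is $Y\{w\}_i=Y_{i-w}$. An object $M$ of $\mathcal C_n$ is placed in weight $0$, so $M\{w\}$ lies in weight $w$; on a module concentrated in one weight, $\Gamma$ necessarily acts through $\varepsilon$. Put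
\[
\operatorname{Ext}^m_\Gamma(X,Y)_w=\operatorname{Ext}^m_{\mathrm{gr}\,\Gamma}(X,Y\{w\}).
\]
For $g\in\operatorname{Ext}_\Gamma(X,Y)_{w}$ and $f\in\operatorname{Ext}_\Gamma(Y,Z)_{w'}$ the product $fg\in\operatorname{Ext}_\Gamma(X,Z)_{w+w'}$ is $f\{w\}\circ g$, and we suppress such shifts.

\begin{lemma}\label{lem:graded}
Let $K,M\in\mathcal C_n$, and let $X,Y$ be graded $\Gamma$-modules.
\begin{enumerate}
\item[(a)] $\operatorname{Ext}^m_\Gamma(\Gamma\otimes K\{i\},M)_w=0$ for $w\ne i$. For $w=i$, taking the component of weight $i$ is an isomorphism onto $\operatorname{Ext}^m_{\mathcal C_n}(K,M)$.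
\item[(b)] If $X$ lies in weights $>w$, then $\operatorname{Ext}^m_\Gamma(X,M)_w=0$.
\item[(c)] Forgetting the grading gives $\operatorname{Ext}^m_\Gamma(X,Y)=\bigoplus_w\operatorname{Ext}^m_\Gamma(X,Y)_w$, compatibly with products.
\end{enumerate}
\end{lemma}

\begin{proof}
The functor $K\mapsto\Gamma\otimes K\{i\}$ is left adjoint to the exact functor $Y\mapsto Y_i$, with unit the identity $K=(\Gamma\otimes K\{i\})_i$. So it preserves projectives, and being exact it preserves projective resolutions. Hence $\operatorname{Ext}^m_{\mathrm{gr}\,\Gamma}(\Gamma\otimes K\{i\},Y)=\operatorname{Ext}^m_{\mathcal C_n}(K,Y_i)$, and $Y=M\{w\}$ gives (a). Epimorphisms $P_i\to X_i$ with $P_i\in\mathcal P_n$, and $P_i=0$ if $X_i=0$, give an epimorphism $\bigoplus_i\Gamma\otimes P_i\{i\}\to X$ whose kernel again lies in weights $>w$ if $X$ does. So $X$ has a projective resolution by finite sums of modules $\Gamma\otimes P\{i\}$, with $i>w$ in the situation of (b), and (b) follows from (a) with $m=0$. This resolution is also an ungraded projective resolution, and $\operatorname{Hom}_\Gamma(\Gamma\otimes P,Y)=\bigoplus_w\operatorname{Hom}_{\mathcal C_n}(P,Y_{i-w})=\bigoplus_w\operatorname{Hom}_{\mathrm{gr}\,\Gamma}(\Gamma\otimes P\{i\},Y\{w\})$.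 This gives (c); products are respected because forgetting the grading is exact.
\end{proof}

So $R_n=\bigoplus_wR_{n,w}$ is a bigraded ring, with $R^m_{n,w}=\operatorname{Ext}^m_\Lambda(\mathbf 1,\mathbf 1)_w$, and $R_{n,w}=0$ for $w<0$ by (b).

\subsection{Ext over $D$}

For $M\in\mathcal C_n$ let $x_M\in\operatorname{Ext}^1_D(M,M)_2$ be the class of
\begin{equation}\label{eq:x}
0\to M\{2\}\to D\otimes M\to M\to0 .
\end{equation}

\begin{lemma}\label{lem:D}
Let $M,M'\in\mathcal C_n$. Then $x_{M'}\operatorname{infl}(f)=\operatorname{infl}(f)x_M$ for all $f\in\operatorname{Ext}^*_{\mathcal C_n}(M,M')$. The group $\operatorname{Ext}^m_D(M,M')_w$ vanishes unless $w=2j$ with $j\ge0$, and then $f\mapsto\operatorname{infl}(f)x_M^j$ is an isomorphism $\operatorname{Ext}^{m-j}_{\mathcal C_n}(M,M')\to\operatorname{Ext}^m_D(M,M')_{2j}$. In particular $\operatorname{Ext}^*_D(\mathbf 1,\mathbf 1)=R_{n-1}[x]$, with $x=x_{\mathbf 1}$ a central polynomial variable of degree $1$ and weight $2$.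
\end{lemma}

\begin{proof}
Recall that $\operatorname{Ext}^m(M,M')$ is the group of morphisms $M\to M'[m]$ in the bounded derived category, with composition as the product. Apply \eqref{eq:x} termwise to a bounded complex $M^\bullet$ in $\mathcal C_n$. The resulting short exact sequence of complexes has a connecting morphism $x_{M^\bullet}\colon M^\bullet\to M^\bullet\{2\}[1]$ in the derived category of graded $D$-modules. A chain map $g$ induces a map of short exact sequences, so $x$ commutes with $\operatorname{infl}(g)$, and with $\operatorname{infl}(g)^{-1}$ if $g$ is a quasi-isomorphism. Every morphism $M\to M'[m]$ in the bounded derived category of $\mathcal C_n$ is a composite of such maps and inverses, and $x_{M'[m]}=\pm x_{M'}[m]$. This proves the commutation.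

Consider the long exact sequence of $\operatorname{Ext}_D(-,M')_w$ for \eqref{eq:x}. For $w=0$ the terms $\operatorname{Ext}_D(M\{2\},M')_0$ vanish by Lemma~\ref{lem:graded}(b). So pulling back along $D\otimes M\to M$ and taking the weight $0$ component is an isomorphism $\operatorname{Ext}^m_D(M,M')_0\to\operatorname{Ext}^m_{\mathcal C_n}(M,M')$; it sends $\operatorname{infl}(f)$ to $f$, so inflation is its inverse. For $w>0$ the terms $\operatorname{Ext}_D(D\otimes M,M')_w$ vanish by Lemma~\ref{lem:graded}(a), so $g\mapsto gx_M$ is an isomorphism $\operatorname{Ext}^{m-1}_D(M,M')_{w-2}\to\operatorname{Ext}^m_D(M,M')_w$. For $w<0$ the group vanishes by Lemma~\ref{lem:graded}(b). Induction on $w$ gives the second statement. The third follows from Lemma~\ref{lem:graded}(c), from $R_{n-1}=\operatorname{Ext}^*_{\mathcal C_n}(\mathbf 1,\mathbf 1)$, and from the commutation.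
\end{proof}

Restriction from graded $\Lambda$-modules to graded $D$-modules is exact and commutes with shifts and inflation. It induces a ring homomorphism
\begin{equation}\label{eq:rho}
\rho\colon R_n\to R_{n-1}[x],\qquad\rho(R^m_{n,2j})\subset R_{n-1}^{m-j}x^j,\qquad\rho(\operatorname{infl}(r))=r\quad(r\in R_{n-1}),
\end{equation}
which preserves degrees. For $n=1$ restriction is an equivalence, so
\begin{equation}\label{eq:R1}
\rho\colon R_1\to k[x]\ \text{ is an isomorphism, with $x$ of degree $1$ and weight $2$.}
\end{equation}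
As $u$ has weight $2$, a graded $D$-module is the direct sum of its parts of even and of odd weight. Let $\operatorname{Res}^{\mathrm{ev}}$ be restriction followed by the projection to the even part. It is exact, commutes with $\{2\}$, and fixes $M\{2j\}$ for $M\in\mathcal C_n$. The odd part of $\mathbf 1\{2j\}$ is zero, so on $R_{n,2j}$ the map $\rho$ is induced by $\operatorname{Res}^{\mathrm{ev}}$. This is how we compute $\rho$: represent a class by an exact sequence of graded $\Lambda$-modules and delete the odd weights.

\section{The case of $\mathrm{Ver}_8$}\label{sec:ver8}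

We compute $R_2=\operatorname{Ext}^*_{\Lambda\text{-}\mathrm{mod}(\mathcal C_2)}(\mathbf 1,\mathbf 1)$. Write $\mathcal C_2^{\mathrm{ev}}=\operatorname{mod}(k[s]/s^2)$, with $s$ the element $u$ of the level below. Let $P$ be the free module of rank one, and let $S$ be the simple object of $\mathcal C_2^{\mathrm{odd}}=\mathrm{Vec}$. Then $R_1=k[t_1]$ with $t_1$ the class of $0\to\mathbf 1\to P\to\mathbf 1\to0$. By Lemma~\ref{lem:V}, $V\otimes\mathbf 1=S$ and $V\otimes S=P$; the map $\beta_{\mathbf 1}\colon P\to\mathbf 1$ is the surjection, and $\beta_S\colon UP\to S$ is the coefficient of $s$.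

Resolve $\mathbf 1$ by free $\Lambda$-modules on objects of $\mathcal C_2$. The kernel $\Omega^1$ of $\Lambda\otimes\mathbf 1\to\mathbf 1$ has $S$ in weight $1$ and $\mathbf 1$ in weight $2$, and $V$ acts between them by $\beta_{\mathbf 1}$, which is onto. So $\Lambda\otimes S\{1\}\to\Omega^1$ is onto. Its kernel $\Omega^2$ has $\mathbf 1=sP$ in weight $2$ and $S$ in weight $3$, and $V$ acts by the restriction of $\beta_S$ to $U(sP)$, an isomorphism. So $\Lambda\otimes\mathbf 1\{2\}\to\Omega^2$ is onto, with kernel $\mathbf 1\{4\}$. The result is an exact sequence, displayed here by weights: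
\[
\begin{array}{c|ccccccccc}
\text{weight}&\mathbf 1\{4\}&\to&\Lambda\otimes\mathbf 1\{2\}&\to&\Lambda\otimes S\{1\}&\to&\Lambda\otimes\mathbf 1&\to&\mathbf 1\\ \hline
0&&&&&&&\mathbf 1&\to&\mathbf 1\\
1&&&&&S&\to&S&&\\
2&&&\mathbf 1&\to&P&\to&\mathbf 1&&\\
3&&&S&\to&S&&&&\\
4&\mathbf 1&\to&\mathbf 1&&&&&&
\end{array}
\]
The modules $\Lambda\otimes\mathbf 1\{i\}$ are not projective, so this is not the start of a projective resolution. The weights make up for this. By Lemma~\ref{lem:graded}(a), $\Lambda\otimes\mathbf 1\{i\}$ contributes to $\operatorname{Ext}_\Lambda(-,\mathbf 1)_w$ only for $w=i$, and $\Lambda\otimes S\{1\}$ never contributes, since $\operatorname{Ext}_{\mathcal C_2}(S,\mathbf 1)=0$. Break the sequence into three short exact sequences and fix $w\ge0$.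

For $w=0$ the module $\Omega^1$ does not contribute by Lemma~\ref{lem:graded}(b), so $R_{2,0}=\operatorname{infl}(R_1)$. For $w=2$ two connecting maps are isomorphisms and $\mathbf 1\{4\}$ does not contribute, so $R^m_{2,2}\cong\operatorname{Ext}_\Lambda^{m-2}(\Omega^2,\mathbf 1)_2\cong R_1^{m-2}$. Explicitly $R_{2,2}=\operatorname{infl}(R_1)z$, where $z\in R^2_{2,2}$ is the class of $0\to\Omega^2\to\Lambda\otimes S\{1\}\to\Lambda\otimes\mathbf 1\to\mathbf 1\to0$ pushed out along the projection $\Omega^2\to\mathbf 1\{2\}$. For $w\ne0,2$ all three connecting maps are isomorphisms, so multiplication by the class $y\in R^3_{2,4}$ of the whole sequence gives $R^{m-3}_{2,w-4}\cong R^m_{2,w}$. Hence $R_2$ vanishes in odd weights and has the basis $\operatorname{infl}(t_1)^iy^q$, $\operatorname{infl}(t_1)^izy^q$ $(i,q\ge0)$.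

To find the products, delete the odd rows of the table. What remains is
\[
0\to\mathbf 1\{4\}\to D\otimes\mathbf 1\{2\}\to P\{2\}\to D\otimes\mathbf 1\to\mathbf 1\to0,
\]
the splice of three short exact sequences with classes $x$, $t_1$, $x$. So $\rho(z)=t_1x$ and $\rho(y)=t_1x^2$. The basis above goes to the monomials $t_1^{i+q}x^{2q}$ and $t_1^{i+q+1}x^{2q+1}$, which are distinct and are exactly the $t_1^{b_1}x^{b_2}$ with $b_2\le2b_1$. This is Theorem~\ref{thm:main} for $n=2$; the classes $\operatorname{infl}(t_1),z,y$ correspond to $x_1^2,\ x_1x_2^2,\ x_2^4$.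

The even rows of the table are short exact sequences that belong to the computation of $R_1$. For general $n$ the objects $\mathbf 1,S,\mathbf 1$ are replaced by objects $K_0,\dots,K_{2^n-2}$ of $\mathcal C_n$ that need not be simple, and two things must be supplied: their construction, and the groups $\operatorname{Ext}_{\mathcal C_n}(K_i,\mathbf 1)$. Both come from the resolution one level down.

\section{Koszul data}\label{sec:koszul}

Over a field, the trivial module of the exterior algebra on a plane has a minimal free resolution with terms $\Lambda\otimes K_m$, where $\dim K_m=m+1$, and its exactness in weight $m$ is a short exact sequence $0\to K_m\to V\otimes K_{m-1}\to K_{m-2}\to0$. That resolution never stops. But $\dim K_{2^n-1}=2^n$ is the dimension of the Steinberg module, the first module that is killed in $\overline{\mathcal T}_n$, and this suggests that in $\mathcal C_n$ the recursion ends at $m=2^n-1$. The following definition records what we need. Let $n\ge1$ and $N=2^n$. For a map $\iota\colon K\to V\otimes K'$ in $\mathcal C_n$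 put $\iota^\sharp=\beta_{K'}(V\otimes\iota)\colon V\otimes K\to K'$.

\begin{definition}\label{def:koszul}
\emph{Koszul data} in $\mathcal C_n$ consist of objects $K_{-1}=0$, $K_0=\mathbf 1_n$, $K_1,\dots,K_{N-2}$, $K_{N-1}=0$, an isomorphism $\phi\colon K_{N-2}\to\mathbf 1_n$, and maps $\iota_i\colon K_i\to V\otimes K_{i-1}$ $(0\le i\le N-1)$, such that for $1\le m\le N-1$ the following sequence is exact:
\begin{equation}\label{eq:koszul}
0\to K_m\xrightarrow{\ \iota_m\ }V\otimes K_{m-1}\xrightarrow{\ \iota_{m-1}^\sharp\ }K_{m-2}\to0 .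
\end{equation}
\end{definition}

Given Koszul data, define for $0\le i\le N-1$ a graded $\Lambda$-module $\Omega^i$: it is $K_i$ in weight $i$ and $K_{i-1}$ in weight $i+1$, with $V$ acting by $\iota_i^\sharp$ and $u$ by zero. The relations \eqref{eq:module} hold because there are only two adjacent weights. We have $\Omega^0=\mathbf 1$, and $\Omega^{N-1}=K_{N-2}\{N\}$, which $\phi$ identifies with $\mathbf 1\{N\}$.

\begin{lemma}\label{lem:syzygy}
For $0\le i\le N-2$ there is a short exact sequence of graded $\Lambda$-modules
\begin{equation}\label{eq:syzygy}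
0\to\Omega^{i+1}\to\Lambda\otimes K_i\{i\}\to\Omega^i\to0
\end{equation}
whose components are
\[
\begin{array}{c|ccccc}
\text{weight }i&0&\to&K_i&=&K_i\\
\text{weight }i+1&K_{i+1}&\xrightarrow{\ \iota_{i+1}\ }&V\otimes K_i&\xrightarrow{\ \iota_i^\sharp\ }&K_{i-1}\\
\text{weight }i+2&K_i&=&u\otimes K_i&\to&0
\end{array}
\]
The surjection is the $\Lambda$-linear extension of the inclusion $K_i\subset\Omega^i$ of the weight $i$ part.
\end{lemma}

\begin{proof}
The rows are exact, the middle one by \eqref{eq:koszul} for $m=i+1$. The $\Lambda$-linear extension of $K_i\subset\Omega^i$ is the action $\iota_i^\sharp$ on $V\otimes K_i$ and zero on $u\otimes K_i$, so it is the right-hand map. In $\Lambda\otimes K_i$ the action $V\otimes V\otimes K_i\to u\otimes K_i$ is $\beta_{K_i}$, and its composite with $V\otimes\iota_{i+1}$ is $\iota_{i+1}^\sharp$, the action on $\Omega^{i+1}$. Since $u$ kills the weights $i+1$, $i+2$ and $V$ kills the weight $i+2$, the left-hand map is $\Lambda$-linear.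
\end{proof}

Splicing the sequences \eqref{eq:syzygy} gives the \emph{Koszul resolution}, of which the table in Section~\ref{sec:ver8} is the case $n=2$:
\[
0\to\mathbf 1\{N\}\to\Lambda\otimes K_{N-2}\{N-2\}\to\cdots\to\Lambda\otimes K_1\{1\}\to\Lambda\otimes K_0\to\mathbf 1\to0 .
\]

Now we construct the data by induction. Suppose $\mathcal C_{n-1}$ has Koszul data $K'_j$, with modules $\Omega'^j$. The $K'_j$ are objects of $\mathcal C_{n-1}=\mathcal C_n^{\mathrm{odd}}$ and the $\Omega'^j$, with the grading forgotten, are objects of $\Lambda\text{-}\mathrm{mod}(\mathcal C_{n-1})=\mathcal C_n^{\mathrm{ev}}$. By Lemma~\ref{lem:V}(a), the middle term of \eqref{eq:syzygy} is $V\otimes K'_j$, so \eqref{eq:syzygy} at level $n-1$ has the shape of \eqref{eq:koszul} at level $n$. This suggests interleaving the two families.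

\begin{proposition}\label{prop:data}
The category $\mathcal C_n$ has Koszul data for every $n\ge1$. For $n=1$ take $K_0=k$ and $\phi=1$. For $n\ge2$, with primes denoting the data of $\mathcal C_{n-1}$ and $N'=N/2$, take
\[
K_{2j}=\Omega'^j\in\mathcal C_n^{\mathrm{ev}},\qquad K_{2j+1}=K'_j\in\mathcal C_n^{\mathrm{odd}}\qquad(0\le j\le N'-1).
\]
Let $\iota_{2j}\colon\Omega'^j\to\Lambda\otimes K'_{j-1}=V\otimes K_{2j-1}$ be the inclusion in \eqref{eq:syzygy} for $j\ge1$, let $\iota_0=0$, let $\iota_{2j+1}\colon K'_j\to U\Omega'^j=V\otimes K_{2j}$ be the inclusion of the weight $j$ part, and let $\phi$ be the isomorphism $\Omega'^{N'-1}\cong\mathbf 1_n$ given by $\phi'$. With this choice, \eqref{eq:koszul} for $m=2j$ $(1\le j\le N'-1)$ is the sequence $0\to\Omega'^j\to\Lambda\otimes K'_{j-1}\to\Omega'^{j-1}\to0$ of Lemma~\ref{lem:syzygy}.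
\end{proposition}

\begin{proof}
For $n=1$ we have $N=2$, and \eqref{eq:koszul} for $m=1$ says $V\otimes K_0=0$, which holds in $\mathcal C_1$. Let $n\ge2$. By Proposition~\ref{prop:halves}, $\operatorname{infl}(\mathbf 1_{n-1})=\mathbf 1_n$, so $K_0=\mathbf 1_n$ and $\phi$ is an isomorphism $K_{N-2}\to\mathbf 1_n$. Also $K_{N-1}=K'_{N'-1}=0$.

By Lemma~\ref{lem:V}(b), $\iota_{2j+1}^\sharp$ is the composite $\Lambda\otimes K'_j\to\Lambda\otimes U\Omega'^j\to\Omega'^j$, the $\Lambda$-linear extension of $K'_j\subset\Omega'^j$; for $j\le N'-2$ this is the surjection in \eqref{eq:syzygy}. So \eqref{eq:koszul} for $m=2j$ is the stated sequence. By Lemma~\ref{lem:V}(c), for $j\ge1$ the map $\iota_{2j}^\sharp$ is the composite of $U\Omega'^j\to U(\Lambda\otimes K'_{j-1})$ with $\tau\otimes1$. By the table in Lemma~\ref{lem:syzygy} it kills the weight $j$ part $K'_j$, which maps into $V\otimes K'_{j-1}$, and is the identity on the weight $j+1$ part $K'_{j-1}$. For $j=0$ both $\iota_0^\sharp$ and $K'_{-1}$ are zero. So \eqref{eq:koszul} for $m=2j+1$ $(0\le j\le N'-1)$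 is the split exact sequence $0\to K'_j\to U\Omega'^j\to K'_{j-1}\to0$.
\end{proof}

From now on we use these data.

\section{The restriction map is injective}\label{sec:restriction}

Let $n\ge1$ and $N=2^n$. For $1\le i\le N-1$ let $\delta_i\in\operatorname{Ext}^1_\Lambda(\Omega^{i-1},\Omega^i)_0$ be the class of \eqref{eq:syzygy} with $i-1$ in place of $i$. Put $\kappa_0=1$ and $\kappa_i=\delta_i\cdots\delta_1\in\operatorname{Ext}^i_\Lambda(\mathbf 1,\Omega^i)_0$. Let $\pi_i\colon\Omega^i\to K_i\{i\}$ be the projection to the lowest weight, which is $\Lambda$-linear, and put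
\[
\overline\kappa_i=\pi_i\kappa_i\in\operatorname{Ext}_\Lambda^i(\mathbf 1,K_i)_i,\qquad y_n=\operatorname{infl}(\phi)\kappa_{N-1}\in R^{N-1}_{n,N}.
\]
The \emph{Koszul class} $y_n$ is the class of the Koszul resolution.

\begin{proposition}\label{prop:weights}
Let $m\in\mathbb Z$.
\begin{enumerate}
\item[(a)] For $0\le i\le N-1$, the map $f\mapsto f\kappa_i$ is an isomorphism $\operatorname{Ext}^m_\Lambda(\Omega^i,\mathbf 1)\to\bigoplus_{w\ge i}R^{m+i}_{n,w}$ that preserves weights.
\item[(b)] For $0\le w\le N-2$, the map $f\mapsto\operatorname{infl}(f)\overline\kappa_w$ is an isomorphism $\operatorname{Ext}^{m-w}_{\mathcal C_n}(K_w,\mathbf 1)\to R^m_{n,w}$.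
\item[(c)] For $w\ge0$, the map $f\mapsto fy_n$ is an isomorphism $R^m_{n,w}\to R^{m+N-1}_{n,w+N}$. Moreover $R_{n,w}=0$ for $w<0$ and for $w$ odd.
\end{enumerate}
\end{proposition}

\begin{proof}
Fix $w$ and write $E^m(X)=\operatorname{Ext}^m_\Lambda(X,\mathbf 1)_w$. For $0\le i\le N-2$, \eqref{eq:syzygy} gives the exact sequence
\[
E^m(\Omega^i)\to E^m(\Lambda\otimes K_i\{i\})\to E^m(\Omega^{i+1})\xrightarrow{\ \cdot\,\delta_{i+1}\ }E^{m+1}(\Omega^i)\to E^{m+1}(\Lambda\otimes K_i\{i\})
\]
for all $m\in\mathbb Z$.

(a) If $i<w$, the terms $E(\Lambda\otimes K_i\{i\})$ vanish by Lemma~\ref{lem:graded}(a), so multiplication by $\delta_{i+1}$ is an isomorphism. Hence for $i\le w$ and $i\le N-1$, multiplication by $\kappa_i=\delta_i\cdots\delta_1$ is an isomorphism $E^m(\Omega^i)\to E^{m+i}(\Omega^0)=R^{m+i}_{n,w}$. For $i>w$ we have $E(\Omega^i)=0$ by Lemma~\ref{lem:graded}(b). Sum over $w$, using Lemma~\ref{lem:graded}(c).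

(b) Take $i=w$. Then $E(\Omega^{w+1})=0$, so pulling back along $\Lambda\otimes K_w\{w\}\to\Omega^w$ and taking the weight $w$ component is an isomorphism $E^m(\Omega^w)\to\operatorname{Ext}^m_{\mathcal C_n}(K_w,\mathbf 1)$. It sends $\operatorname{infl}(f)\pi_w$ to $f$, because the weight $w$ component of $\Lambda\otimes K_w\{w\}\to\Omega^w\to K_w\{w\}$ is the identity. So $f\mapsto\operatorname{infl}(f)\pi_w$ is its inverse, and (b) follows from (a).

(c) The isomorphism $\Omega^{N-1}\cong\mathbf 1\{N\}$ gives $\operatorname{Ext}^m_\Lambda(\Omega^{N-1},\mathbf 1)_{w}=R^m_{n,w-N}$. By (a) with $i=N-1$, right multiplication by $y_n$ is an isomorphism $R^m_{n,w-N}\to R^{m+N-1}_{n,w}$ for $w\ge N-1$. This is the first claim, and it gives $R_{n,N-1}\cong R_{n,-1}=0$. For odd $w$ with $1\le w\le N-2$ we have $n\ge2$, $K_w\in\mathcal C_n^{\mathrm{odd}}$ and $\mathbf 1\in\mathcal C_n^{\mathrm{ev}}$, so $R_{n,w}=0$ by (b). Since $N$ is even, periodicity gives all odd $w\ge0$.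
\end{proof}

For $n\ge2$, part (b) at level $n$ and part (a) at level $n-1$ fit together through $K_{2j}=\Omega'^j$: they give $R_{n,2j}\cong\bigoplus_{w\ge j}R_{n-1,w}$ as vector spaces for $0\le j<N/2$, which is the shape of \eqref{eq:recursion}. To control the multiplication we show that this isomorphism is given by the ring homomorphism $\rho$.

\begin{theorem}\label{thm:rho}
We have $R_1=k[x]$ with $x$ of degree $1$ and weight $2$, and $y_1=x$. For $n\ge2$ the map $\rho\colon R_n\to R_{n-1}[x]$ is injective, $\rho(y_n)=y_{n-1}x^{2^{n-1}}$, and for all $j\ge0$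
\[
\rho(R_{n,2j})=\Bigl(\bigoplus_{w\ge j}R_{n-1,w}\Bigr)x^j .
\]
\end{theorem}

\begin{proof}
For $n=1$ see \eqref{eq:R1}; the Koszul resolution is $0\to\mathbf 1\{2\}\to D\to\mathbf 1\to0$, so $y_1=x$. Let $n\ge2$ and $N'=N/2$. Primes refer to level $n-1$, and $\delta'_j,\kappa'_j$ are regarded as ungraded classes in $\Lambda\text{-}\mathrm{mod}(\mathcal C_{n-1})=\mathcal C_n^{\mathrm{ev}}$.

\emph{Step 1: the classes $\delta_i$.} Apply $\operatorname{Res}^{\mathrm{ev}}$ to \eqref{eq:syzygy}, using the table of Lemma~\ref{lem:syzygy}. For $i=2l$ the rows of weights $i$ and $i+2$ survive and form the sequence $0\to K_{2l}\{2l+2\}\to D\otimes K_{2l}\{2l\}\to K_{2l}\{2l\}\to0$, a shift of \eqref{eq:x}. For $i=2l-1$ only the middle row survives; it is \eqref{eq:koszul} for $m=2l$, placed in weight $2l$, and its class in $\mathcal C_n$ is $\delta'_l$ by Proposition~\ref{prop:data}. Thus, up to even shifts,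
\[
\operatorname{Res}^{\mathrm{ev}}(\delta_{2l+1})=x_{K_{2l}}\quad(0\le l\le N'-1),\qquad\operatorname{Res}^{\mathrm{ev}}(\delta_{2l})=\operatorname{infl}(\delta'_l)\quad(1\le l\le N'-1).
\]
Since $x$ commutes with inflated classes (Lemma~\ref{lem:D}), multiplying these gives
\begin{equation}\label{eq:reskappa}
\operatorname{Res}^{\mathrm{ev}}(\kappa_{2j})=\operatorname{infl}(\kappa'_j)x^j,\qquad\operatorname{Res}^{\mathrm{ev}}(\kappa_{2j+1})=\operatorname{infl}(\kappa'_j)x^{j+1}\qquad(0\le j\le N'-1).
\end{equation}

\emph{Step 2: the Koszul class.} By \eqref{eq:reskappa} with $2j+1=N-1$ we get $\rho(y_n)=(\phi\kappa'_{N'-1})x^{N'}$. By the choice of $\phi$ in Proposition~\ref{prop:data}, $\phi\kappa'_{N'-1}=\operatorname{infl}(\phi')\kappa'_{N'-1}=y_{n-1}$.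

\emph{Step 3: weights $2j$ with $0\le j\le N'-1$.} By Proposition~\ref{prop:weights}(b), each $r\in R^m_{n,2j}$ is $\operatorname{infl}(f)\pi_{2j}\kappa_{2j}$ for a unique $f$ in
\[
\operatorname{Ext}^{m-2j}_{\mathcal C_n}(K_{2j},\mathbf 1)=\operatorname{Ext}^{m-2j}_{\Lambda\text{-}\mathrm{mod}(\mathcal C_{n-1})}(\Omega'^j,\mathbf 1).
\]
The map $\operatorname{Res}^{\mathrm{ev}}(\pi_{2j})$ is the identity of $K_{2j}\{2j\}$, so $\rho(r)=(f\kappa'_j)x^j$ by \eqref{eq:reskappa}. By Proposition~\ref{prop:weights}(a) at level $n-1$, $f\mapsto f\kappa'_j$ is an isomorphism onto $\bigoplus_{w\ge j}R^{m-j}_{n-1,w}$. So $\rho$ is injective on $R_{n,2j}$ with the stated image.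

\emph{Step 4: all weights.} Let $j=j_0+qN'$ with $0\le j_0<N'$ and $q\ge0$. By Proposition~\ref{prop:weights}(c), $r\mapsto ry_n^q$ is a bijection $R_{n,2j_0}\to R_{n,2j}$, and $\rho(ry_n^q)=\rho(r)y_{n-1}^qx^{qN'}$ by Step~2. By Proposition~\ref{prop:weights}(c) at level $n-1$, right multiplication by $y_{n-1}^q$ is a bijection $\bigoplus_{w\ge j_0}R_{n-1,w}\to\bigoplus_{w\ge j}R_{n-1,w}$. With Step~3 this shows that $\rho$ is injective on $R_{n,2j}$ with the stated image. Finally $R_n=\bigoplus_{j\ge0}R_{n,2j}$, and different $j$ give different powers of $x$, so $\rho$ is injective.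
\end{proof}

\section{Proof of the main theorem, and complements}\label{sec:end}

Write $t_n$ for the variable $x$ in $\rho\colon R_n\to R_{n-1}[x]$. Define $\sigma_n\colon R_n\to k[t_1,\dots,t_n]$ by $\sigma_0=1_k$ and by letting $\sigma_n$ be $\rho$ followed by the map $R_{n-1}[t_n]\to k[t_1,\dots,t_{n-1}][t_n]$ that applies $\sigma_{n-1}$ to the coefficients.

\begin{proposition}\label{prop:sigma}
For $n\ge1$ the map $\sigma_n$ is an injective graded algebra map, and $\sigma_n(R_{n,w})=k[B_n]_w$ for all $w$.
\end{proposition}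

\begin{proof}
For $n=1$, $R_1=k[t_1]$ with $t_1^{b_1}$ of weight $2b_1$. Let $n\ge2$ and assume the statement for $n-1$. By \eqref{eq:rho} and Theorem~\ref{thm:rho}, $\sigma_n$ is a composite of injective graded algebra maps, and $\sigma_n(R_{n,2j})=\bigl(\bigoplus_{w\ge j}k[B_{n-1}]_w\bigr)t_n^{\,j}$, which is $k[B_n]_{2j}$ by \eqref{eq:recursion}. Both sides vanish for $w$ odd or negative.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:sigma}, $\sigma_n$ is an isomorphism of graded algebras from $R_n$ onto $k[B_n]$, and Lemma~\ref{lem:monoid} identifies $k[B_n]$ with $\mathcal E_n(2)$.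
\end{proof}

From now on identify $R_n=k[B_n]=\mathcal E_n(2)$ in this way, with $\mathcal E_0(2)=k$. Then $R_{n,w}$ is the span of the monomials whose $x_n$-exponent is $w$, and
\[
\dim\operatorname{Ext}^m_{\mathrm{Ver}_{2^{n+1}}}(\mathbf 1,\mathbf 1)=\#\Bigl\{b\in\mathbb Z_{\ge0}^n:\ \sum_ib_i=m,\ \ b_{i+1}\le2b_i\ (1\le i<n)\Bigr\}.
\]
The objects used in the proof have simple descriptions in $\mathcal E_n(2)$.

\begin{proposition}\label{prop:infl}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] Inflation $\mathcal C_n\to\mathcal C_{n+1}^{\mathrm{ev}}\subset\mathcal C_{n+1}$ is exact and fully faithful. On $\operatorname{Ext}^*(\mathbf 1,\mathbf 1)$ it is the inclusion $\mathcal E_{n-1}(2)\subset\mathcal E_n(2)$, which is an isomorphism in degrees $<n$.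
\item[(b)] For $1\le i\le n$, the Koszul class $y_i\in R_i$ of degree $2^i-1$, inflated to $R_n$, is $x_i^{2^i}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Every morphism of $\mathcal C_n$ commutes with the zero actions of $V$ and $u$, so inflation is fully faithful. Since $\rho(\operatorname{infl}(r))=r$, we have $\sigma_n(\operatorname{infl}(r))=\sigma_{n-1}(r)$. So inflation appends $b_n=0$ to $b\in B_{n-1}$, which leaves $a_1,\dots,a_{n-1}$ unchanged and appends $a_n=0$; for $n=1$ it is $k\subset k[x_1^2]$. If $b\in B_n$ has $b_n\ge1$, then $b_{i+1}\le2b_i$ forces $b_i\ge1$ for all $i$, so $t^b$ has degree at least $n$.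

(b) By Theorem~\ref{thm:rho}, $\sigma_i(y_i)=t_1t_2^2t_3^4\cdots t_i^{2^{i-1}}$. So $b_l=2^{l-1}$ for $l\le i$, whence $a_l=0$ for $l<i$ and $a_i=2^i$. Now use (a).
\end{proof}

Thus the system of parameters $x_1^2,x_2^4,\dots,x_n^{2^n}$ consists of the classes of the Koszul resolutions at the levels $1,\dots,n$.

\begin{proposition}\label{prop:modules}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] For $0\le j\le2^n-1$, the map $f\mapsto f\kappa_j$ identifies the left module $\operatorname{Ext}^*_{\mathrm{Ver}_{2^{n+1}}}(\Omega^j,\mathbf 1)$, with degrees raised by $j$, with the ideal of $\mathcal E_n(2)$ spanned by the monomials of $x_n$-exponent $\ge j$.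
\item[(b)] For $0\le w\le2^n-2$, the $\mathcal E_{n-1}(2)$-module $\operatorname{Ext}^{*-w}_{\mathrm{Ver}_{2^n}}(K_w,\mathbf 1)$ is isomorphic to the span $M_w$ of the monomials of $\mathcal E_n(2)$ of $x_n$-exponent exactly $w$. It is zero for $w$ odd and torsion-free of rank one for $w$ even.
\end{enumerate}
\end{proposition}

\begin{proof}
Part (a) is Proposition~\ref{prop:weights}(a), together with $(rf)\kappa_j=r(f\kappa_j)$. The isomorphism in (b) is Proposition~\ref{prop:weights}(b); it is linear because $\operatorname{infl}(rf)=\operatorname{infl}(r)\operatorname{infl}(f)$, and $\operatorname{infl}(r)$ is $r\in\mathcal E_{n-1}(2)\subset\mathcal E_n(2)$. For $w$ odd, $M_w=R_{n,w}=0$. For $n=1$ we have $w=0$ and $M_0=k$. Let $n\ge2$ and $w$ even. Division by $x_n^w$ identifies $M_w$ with the span of the monomials $x^a$ in $x_1,\dots,x_{n-1}$ such that $\sum_{i<n}a_i/2^i\equiv-w/2^n\pmod{\mathbb Z}$. This span is nonzero, since it contains $x_{n-1}^{c'}$ for $c'\ge0$ with $c'\equiv-w/2\pmod{2^{n-1}}$. Multiplication by $x_{n-1}^c$, for any $c\ge0$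 with $c\equiv w/2\pmod{2^{n-1}}$, adds $c/2^{n-1}\equiv w/2^n$ to the sum. So it embeds the span $\mathcal E_{n-1}(2)$-linearly as a nonzero ideal of the domain $\mathcal E_{n-1}(2)$, and such an ideal is torsion-free of rank one.
\end{proof}

\begin{thebibliography}{9}

\bibitem{exotic}
\emph{Some exotic tensor categories in prime characteristic},
\texttt{https://www.icms.org.uk/Dave\%20Benson.pdf}

\end{thebibliography}
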